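# Simultaneous zeros of a random string above a wall

## 1. Counting low windows of a three-dimensional Bessel bridge

Let $B$ be a Brownian motion in $\mathbb R^3$ started at distance $a>0$ from the origin. The process $|B|$ is the three-dimensional Bessel process. Conditioned to return to $a$ at time $1$, it is the three-dimensional Bessel bridge from $a$ to $a$, a random positive function $v$ on $[0,1]$. How likely is $v$ to be very low somewhere?

The average of $e^{z\cos(\text{angle})}$ over the unit sphere of $\mathbb R^3$ is $\frac12\int_{-1}^1e^{zs}ds=\sinh z/z$. Averaging the Gaussian kernel over a sphere of radius $y$ therefore gives the transition density of $|B|$ with respect to $y^2\,dy$: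
$$q_t(x,y)=\sqrt{\tfrac2\pi}\;t^{-3/2}e^{-(x^2+y^2)/2t}\,\frac{\sinh(xy/t)}{xy/t}.\tag{1}$$
The density of $v(\frac12)$ is $q_{1/2}(a,w)\,q_{1/2}(w,a)\,w^2/q_1(a,a)$. As $w\to0$ the factor in front of $w^2$ tends to
$$\frac{q_{1/2}(a,0)^2}{q_1(a,a)}=8\sqrt{\tfrac 2\pi}\,\frac{a^2e^{-a^2}}{\sinh (a^2)} .$$
So the probability that $v(\frac12)\le r$ is a constant times $r^3(1+o(1))$. For two points $x_1<x_2$ the joint density near $(0,0)$ is $w_1^2w_2^2$ times a factor converging to $q_{x_1}(a,0)q_{x_2-x_1}(0,0)q_{1-x_2}(0,a)/q_1(a,a)$, so both values are $\le r$ with probability of order $r^6$. For $k$ fixed points the order is $r^{3k}$.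

A Brownian-type path moves by about $r$ over a window of length $r^2$. Fix $k$ disjoint intervals and cut them into windows of length $r^2$. There are about $r^{-2k}$ ways to choose one window in each interval, so the expected number of $k$-tuples of windows whose centers are all at height $\le r$ is of order $r^{-2k}r^{3k}=r^k$. It tends to $0$: a single bridge does not touch $0$.

Now let the bridge move. Suppose $u_t(x)$ is a random string, driven by the heat operator $\frac12\partial_x^2$ and space–time white noise and kept nonnegative by some force, for which the law of $v$ is stationary. How long does the string take to move by $r$? For the equation without force on the whole line, started from $0$, with heat kernel $p_s$, the variance of the height at time $t$ is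
$$\int_0^t\!\int p_s(y)^2\,dy\,ds=\int_0^tp_{2s}(0)\,ds=\int_0^t\frac{ds}{\sqrt{4\pi s}}=\sqrt{t/\pi}.$$
So a motion of size $r$ takes a time of order $r^4$. There are about $r^{-4}$ time slots of length $r^4$ in $[0,T]$. By stationarity, the expected number of pairs (time slot, $k$-tuple of windows) for which the string, at the start of the slot, is at height $\le r$ at all $k$ centers is of order
$$r^{-4}\cdot r^{k}=r^{k-4}.$$

For $k=1,2,3$ this count blows up, for $k\ge5$ it tends to $0$, and for $k=4$ it is of order one. Replace dimension $3$ by a real parameter $\delta\geq 3$. The one-point probability becomes $r^\delta$ and the count becomes $r^{k(\delta-2)-4}$. This suggests that the string can have $k$ zeros at the same time if $k<\frac4{\delta-2}$ and cannot if $k>\frac4{\delta-2}$.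

For $k=\frac4{\delta-2}$, that is, for $(\delta,k)=(3,4),(\frac{10}3,3),(4,2),(6,1)$, the count says nothing. A count of order one is also what one gets for a planar Brownian motion and a fixed point $p$ at distance $1$ from the start. There are $r^{-2}$ slots of length $r^2$, the $r$-disk around $p$ has area $\pi r^2$, and the sum is a Riemann sum for $\int_0^1 \frac1{2s}e^{-1/2s}ds$. Planar Brownian motion almost surely misses $p$. Does the string behave in the same way on its critical line?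

## 2. The equations and the statement

Fix $a>0$ and $T>0$.

**Definition (Bessel process and bridge).** For real $\delta\ge3$ the $\delta$-dimensional Bessel process from $w>0$ is the positive solution of $dX=d\beta+\frac{\delta-1}{2X}\,ds$, with $\beta$ a Brownian motion. The $\delta$-Bessel bridge from $\alpha$ to $\beta$ on an interval is this process conditioned on its endpoint. We write $\mu=\mathbf P^\delta_{a,a}$ for the law on $C([0,1])$ of the bridge from $a$ to $a$ on $[0,1]$, and $E_\mu$ for expectation over $v\sim\mu$.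

For $\delta=3$ this is the example of Section 1. Let $W$ be a space–time white noise on $\mathbb R_+\times[0,1]$. For $\varphi\in L^2(0,1)$, $\int_0^t\!\int_0^1\varphi\,dW$ is a Brownian motion in $t$ with variance $t\int\varphi^2$, and orthonormal $\varphi$'s give independent Brownian motions.

**Definition (the string).** Let $u=(u_t(x))_{t\ge 0,\,x\in[0,1]}$ be the stationary solution of the following equation, with $u_t(0)=u_t(1)=a$ for all $t\ge0$ and $u_0\sim\mathbf P^\delta_{a,a}$ independent of $W$. Then $u_t$ has law $\mathbf P^\delta_{a,a}$ for every $t\geq 0$.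

For $\delta>3$, with $\kappa=\kappa(\delta)=\frac{(\delta-1)(\delta-3)}8$, the equation is $\partial_tu=\frac12\partial_x^2u+\kappa u^{-3}+\dot W$. This means that $u$ is continuous, nonnegative and adapted to the filtration of $u_0$ and $W$, that almost surely $u^{-3}\in L^1_{\rm loc}([0,\infty)\times(0,1))$, and that for $\varphi\in C^2_c((0,1))$ and $t\ge0$
$$\int_0^1 u_t\varphi\,dx=\int_0^1u_0\varphi\,dx+\frac12\int_0^t\!\!\int_0^1u_s\varphi''\,dx\,ds+\kappa(\delta)\int_0^t\!\!\int_0^1\frac{\varphi(x)}{u_s(x)^3}\,dx\,ds+\int_0^t\!\!\int_0^1\varphi(x)\,W(ds,dx).\tag{2}$$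

For $\delta=3$ the equation is the stochastic heat equation with reflection at $0$ (Nualart–Pardoux), $\partial_tu=\frac12\partial_x^2u+\eta+\dot W$. The solution is a pair $(u,\eta)$ where $u\ge0$ is continuous and adapted, and $\eta$ is a random nonnegative measure on $(0,\infty)\times(0,1)$, finite on $[0,t]\times[b,c]$ for all $t>0$ and $0<b<c<1$, with
$$\int_0^1 u_t\varphi\,dx=\int_0^1u_0\varphi\,dx+\frac12\int_0^t\!\!\int_0^1u_s\varphi''\,dx\,ds+\int_{(0,t]\times(0,1)}\varphi(x)\,\eta(ds,dx)+\int_0^t\!\!\int_0^1\varphi(x)\,W(ds,dx)\tag{3}$$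
for $\varphi\in C^2_c((0,1))$ and $t\ge 0$, and $\int_{(0,\infty)\times(0,1)}u\,d\eta=0$.

The last condition says that $\eta$ pushes only where $u=0$. A one-point, noiseless example: to keep the path $1-t$ nonnegative, take the push $\eta((0,t])=(t-1)^+$ and $u_t=1-t+(t-1)^+=(1-t)^+$; then $\int u\,d\eta=0$. In both cases the solution exists and is pathwise unique (Nualart–Pardoux for $\delta=3$, Zambotti for $\delta>3$).

**Definition (number of simultaneous zeros).** $\zeta(\delta)=\sup_{t\in(0,T]}\#\{x\in(0,1):u_t(x)=0\}$.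

Dalang, Mueller and Zambotti proved the following; none of it will be used below.

- For each $\delta\ge3$, a.s. $\zeta(\delta)\le\frac4{\delta-2}$.
- For all $\delta\in[3,5]$, with positive probability there are $t>0$, $x\in(0,1)$ with $u_t(x)=0$.
- For $\delta=3$, with positive probability there are $t>0$ and three distinct points of $(0,1)$ at which $u_t$ vanishes.

A conjecture, taken from "Random Obstacle Problems", makes this precise. We prove it.

**Theorem 1.** Let $\delta\ge3$, $a>0$, $T>0$, $k\in\{1,2,\dots\}$.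

- (A) If $k(\delta-2)\ge4$, then a.s. there is no $t\in[0,T]$ at which $u_t$ has $k$ distinct zeros in $(0,1)$.
- (B) If $k(\delta-2)<4$ and $J_1,\dots,J_k\subset(0,1)$ are pairwise disjoint nondegenerate compact intervals, then with positive probability there is $t\in(0,T]$ such that $u_t$ has a zero in each of $J_1,\dots,J_k$.
- (C) $\mathbb P(\zeta(\delta)=0)>0$.

Hence $\mathbb P(\zeta(\delta)\ge k)>0$ if and only if $k<\frac4{\delta-2}$.

The set $\{\zeta\ge k\}$ is an event. By continuity of $u$ it is the union, over $n$ and over disjoint compact intervals $J_1,\dots,J_k\subset(0,1)$ with rational endpoints, of the events $\{\exists t\in[1/n,T]:\min_{J_i}u_t=0\ \forall i\}$.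

**Corollary 2 (the conjecture).** 1. For each $\delta\ge3$, a.s. $\zeta(\delta)<\frac4{\delta-2}$. 2. $\mathbb P(\zeta(\delta)=1)>0$ for $\delta\in[4,6)$, $\mathbb P(\zeta(\delta)=2)>0$ for $\delta\in[\frac{10}3,4)$, and $\mathbb P(\zeta(\delta)=3)>0$ for $\delta\in[3,\frac{10}3)$.

**Proof from Theorem 1.** If $\zeta(\delta)\ge\frac4{\delta-2}$, then some $u_t$ has at least $k=\lceil\frac4{\delta-2}\rceil\geq 1$ zeros, and $k(\delta-2)\ge4$; by (A) this has probability $0$. For the second part, the three ranges of $\delta$ give $\frac4{\delta-2}\le2$, $\le3$, $\le4$ respectively, so part 1 gives a.s. $\zeta\le1$, $\zeta\le2$, $\zeta\le3$. With $k=1,2,3$ respectively, $k(\delta-2)<4$, since $\delta<6$, $\delta<4$, $\delta<\frac{10}3$. So (B) gives $\mathbb P(\zeta\ge k)>0$ and therefore $\mathbb P(\zeta=k)>0$. $\square$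

Throughout, $C$ denotes constants that may change from line to line, $r_j=2^{-j}$, $H=L^2(0,1)$ with norm $\|\cdot\|$, $e_k=\sqrt2\sin(k\pi x)$, $\lambda_k=k^2\pi^2/2$, $\Pi_m$ is the projection on $H_m=\mathrm{span}(e_1,\dots,e_m)$, and $S_t$ is the Dirichlet semigroup of $\frac12\partial_x^2$, so $S_te_k=e^{-\lambda_kt}e_k$. Total variation is $\|P-Q\|_{TV}=\sup_A|P(A)-Q(A)|$. We regard $\mu$ also as a law on $H$.

## 3. Bessel densities and the law of low windows

We recall the textbook facts on Bessel processes, and then make the static part of the count in Section 1 rigorous.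

**Transition density.** Put $\nu=\delta/2-1\ge\frac12$. With respect to $y^{\delta-1}dy$ the $\delta$-Bessel process has the transition density
$$q_t(x,y)=t^{-\delta/2}e^{-(x^2+y^2)/2t}\,\tilde I(xy/t),\qquad\tilde I(z)=z^{-\nu}I_\nu(z)=c\int_{-1}^1(1-s^2)^{\nu-1/2}e^{zs}\,ds,\tag{4}$$
which is symmetric in $x,y$; for $\delta=3$ it is (1). The function $\tilde I$ is even and convex, hence nondecreasing on $[0,\infty)$, and $e^{zs}\le e^z$ for $z\geq 0$. So with $c_\delta=\tilde I(0)$ we have $c_\delta\le\tilde I(z)\le c_\delta e^z$ for $z\ge0$. Since $-(x^2+y^2)/2t+xy/t\le0$,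
$$c_\delta t^{-\delta/2}e^{-(x^2+y^2)/2t}\le q_t(x,y)\le c_\delta t^{-\delta/2},\qquad q_t(x,y)\ge e^{-y^2/2t}q_t(x,0).\tag{5}$$
Under $\mu$, for $0<x_1<\dots<x_n<1$, the vector $(v(x_i))$ has density
$$\frac{q_{x_1}(a,w_1)\,q_{x_2-x_1}(w_1,w_2)\cdots q_{1-x_n}(w_n,a)}{q_1(a,a)}\quad\text{w.r.t. }\prod_iw_i^{\delta-1}dw_i.\tag{6}$$

**Absolute continuity** (Revuz–Yor, Ch. XI). On $\sigma(X_y:y\le s)$ the law of the $\delta$-Bessel process from $\alpha>0$ has density $(X_s/\alpha)^{\nu+1/2}\exp\bigl(-\kappa\int_0^sX_y^{-2}dy\bigr)1_{\{X>0\text{ on }[0,s]\}}$ with respect to Brownian motion from $\alpha$; here $\frac12(\nu^2-\frac14)=\frac12\cdot\frac{\delta-3}2\cdot\frac{\delta-1}2=\kappa(\delta)$. Put $V(r)=\kappa/r^2$ for $r>0$ and $V(r)=+\infty$ for $r\le0$ (for $\delta=3$, $V=0$ on $(0,\infty)$). A Brownian bridge with positive endpoints whose minimum is $\le0$ a.s. spends positive time below $0$. Conditioning on the endpoint, we get: for $\alpha,\beta>0$ the $\delta$-Bessel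 bridge from $\alpha$ to $\beta$ on an interval $I$ has law proportional to $e^{-\int_IV(v)dx}$ with respect to the Brownian bridge from $\alpha$ to $\beta$. In particular, with $\gamma$ the law of the Brownian bridge from $a$ to $a$ on $[0,1]$,
$$\mu=\mathcal Z^{-1}e^{-\int_0^1V(v)dx}\,\gamma,\tag{7}$$
and $\mu$-a.s. $v>0$ on $[0,1]$.

**Comparison.** For the Bessel process from $w>0$ the drift is nonnegative, so $X_s\ge w+\beta_s$ with $\beta$ a Brownian motion. By comparison for squared Bessel processes, $X$ is pathwise dominated, in a suitable coupling, by the Bessel process of integer dimension $\lceil\delta\rceil$, namely $|w\mathbf e+B|\le w+|B|$, with $B$ a Brownian motion in dimension $\lceil\delta\rceil$ and $\mathbf e$ a unit vector. Hence $E_w|X_s-w|^p\le C_ps^{p/2}$.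

From now on $J_1,\dots,J_k\subset(0,1)$ are disjoint compact intervals. We choose $\eta_0\in(0,\frac14)$ such that the closed $\eta_0$-neighborhoods $J_i'$ of $J_i$ are pairwise disjoint and contained in $[2\eta_0,1-2\eta_0]$. (This number has nothing to do with the reflection measure $\eta$.) Put
$$L^i_\rho(v)=\int_{J_i'}1_{\{v(z)\le\rho\}}\,dz .$$

**Lemma 3.** Let $0<\rho'\le\rho$. For each $i$ let either $\Theta_i=1_{\{v(x_i)\le\rho'\}}$ with $x_i\in J_i'$ and $\theta_i=\rho'^\delta$, or $\Theta_i=L^i_\rho L^i_{\rho'}$ and $\theta_i=\rho'^\delta\rho^2$. Then $E_\mu\prod_i\Theta_i\le C\prod_i\theta_i$, with $C$ independent of $\rho,\rho'$ and the $x_i$.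

**Proof.** Write each $L$ as an integral over points and use (6). The factors $q$ for gaps between different $J_i'$, or between a $J_i'$ and $\{0,1\}$, have time argument bounded below, so by (5) they are bounded. For a single point there remains $\int_0^{\rho'}w^{\delta-1}dw=\rho'^\delta/\delta$. For a pair $z,y\in J_i'$, with height $w\le\rho$ at $z$ and $w'\le\rho'$ at $y$, there remains
$$\int_{w\le\rho}\int_{w'\le\rho'}q_{|z-y|}(w,w')\,w^{\delta-1}w'^{\delta-1}\,dw\,dw'\le\frac{\rho'^\delta}\delta\min\bigl(1,\,C\rho^\delta|z-y|^{-\delta/2}\bigr).$$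
For the first term in the minimum use $\int q\,w^{\delta-1}dw=1$; for the second, $q_s\le c_\delta s^{-\delta/2}$. Since $\delta>2$, integration over $z,y$ gives at most $\frac{\rho'^\delta}\delta C\int_{\mathbb R}\min(1,C(\rho^2/|s|)^{\delta/2})\,ds\le C\rho'^\delta\rho^2$. $\square$

Compare with Section 1: two low points in the same window come almost at the price of one, and the window has length $\rho^2$.

**Lemma 4.** (i) $E_\mu|v(z)-v(y)|^p\le C_p|z-y|^{p/2}$ for $z,y\in\bigcup_iJ_i'$. (ii) For $x\in\bigcup_iJ_i'$ and $w\in(0,1]$, given $v(x)=w$ the processes $(v(x+h))_{0\le h\le\eta_0}$ and $(v(x-h))_{0\le h\le\eta_0}$ are independent, and each has law at most $C$ times the law of the $\delta$-Bessel process from $w$ on $[0,\eta_0]$.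

**Proof.** (i) Let $z<y$. In (6) the last factor is $q_{1-y}(w_2,a)\le C$, because $1-y\ge2\eta_0$. So the density of $(v(z),v(y))$ is at most $C\,q_z(a,w_1)q_{y-z}(w_1,w_2)$, that is, $C$ times the density for the Bessel process from $a$; apply the comparison after time $z$. (ii) Independence is the Markov property. Given $v(x)=w$, the right part has density $q_{1-x-\eta_0}(X_{\eta_0},a)/q_{1-x}(w,a)$ with respect to the Bessel process. The numerator is bounded since $1-x-\eta_0\ge\eta_0$, and the denominator is bounded below for $w\le1$, both by (5). The left part is the same after reversal of $x$, since $q$ is symmetric. $\square$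

## 4. Reversible gradient diffusions converging to the string

The two-time law of $u$ is not explicit. The plan is to see $u$ as a limit of finite-dimensional diffusions $dY=-\frac12\nabla\Phi(Y)dt+dB$, which are reversible. For these, everything we need can be expressed through the invariant law and gradients.

**Definition (cylindrical functions and their gradient).** $\mathcal F$ is the set of functions $f(v)=\varphi(\langle v,\psi_1\rangle,\dots,\langle v,\psi_l\rangle)$ on $H$, with $\psi_i\in H$ and $\varphi\in C^1(\mathbb R^l)$ bounded with bounded derivatives. Its gradient is $\nabla f=\sum_i\partial_i\varphi\,\psi_i\in H$. Such an $f$ is bounded and Lipschitz on $H$, and $\nabla f:H\to H$ is bounded and continuous.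

For example, the average $A(v)=r^{-2}\int_{|z-x|\le r^2/2}v\,dz$ over a window of length $r^2$ is linear with gradient $r^{-2}1_{\{|z-x|\le r^2/2\}}$, of norm $r^{-2}\cdot r=1/r$. So for a smooth cutoff $\theta$, $\theta(A/r)$ has gradient of norm at most $\sup|\theta'|\,r^{-2}$. Its square is at most a constant times $r^{-4}$, the number of time slots of Section 1.

**Step 1: smooth potentials.** This step replaces the singular force by a bounded one. For $\delta>3$ let $g_n(r)=2\kappa\int_0^1\rho(s)\bigl((r+\frac sn)^++\frac1n\bigr)^{-3}ds$ with $\rho\in C_c^\infty(0,1)$, $\rho\ge0$, $\int\rho=1$. For $\delta=3$ let $g_n(r)=n\,e^{1/r}1_{\{r<0\}}$. In both cases $g_n\ge0$ is $C^\infty$, nonincreasing, and bounded with all its derivatives. (For $\delta>3$ it is a mollification of the bounded Lipschitz function $2\kappa(r^++\frac1n)^{-3}$.) On $(0,\infty)$, $g_n(r)\le2\kappa r^{-3}$ and $g_n(r)\to2\kappa r^{-3}$. Let $V_n(r)=\int_r^\infty g_n\ge0$ and let $L_n$ be the Lipschitz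 constant of $g_n$. Then $V_n$ is convex and Lipschitz, $V_n\le V$, $V_n\to V$ on $(0,\infty)$ (on this half-line $\int_r^\infty2\kappa s^{-3}ds=\kappa r^{-2}$), and $V_n\to\infty$ on $(-\infty,0)$.

**Step 2: the approximating laws.** Let $\mu_n\propto e^{-\int V_n(v)dx}\gamma$ and $\mu_{n,m}\propto e^{-\int V_n(a+\Pi_m(v-a))dx}\gamma$. We claim $\mu_n\to\mu$ in TV. For $\gamma$-a.e. $v$, $e^{-\int V_n(v)}\to e^{-\int V(v)}$. Indeed, if $\min v>0$, use $V_n(v)\le V(v)$, which is bounded in $x$, and dominated convergence. If $\min v<0$, choose $\epsilon>0$ with $|\{v<-\epsilon\}|>0$; then $\int V_n(v)\ge V_n(-\epsilon)|\{v<-\epsilon\}|\to\infty$. The event $\min v=0$ is $\gamma$-null. All densities are at most $1$ before normalization and $\mathcal Z>0$, so $\mu_n\to\mu$ in TV by dominated convergence. Similarly, since $V_n$ is Lipschitz and $\Pi_m(v-a)\to v-a$ in $H$, $\mu_{n,m}\to\mu_n$ in TV as $m\to\infty$.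

**Step 3: the approximating strings.** Let
$$Z_t=a+S_t(u_0-a)+\int_0^tS_{t-s}\,dW_s ,$$
the solution of the linear equation $\partial_tZ=\frac12\partial_x^2Z+\dot W$ with boundary value $a$ and $Z_0=u_0$; it is continuous on $[0,\infty)\times[0,1]$. Let $u^n=Z+y^n$ where
$$y^n_t=\tfrac12\int_0^tS_{t-s}\,g_n(Z_s+y^n_s)\,ds .$$
Since $g_n$ is Lipschitz and $S_t$ is a contraction in sup norm, this has a unique fixed point in $C([0,T]\times[0,1])$, for every $T$. Since $g_n\ge0$ and $S_t$ preserves positivity, $u^n\ge Z$.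

We need some regularity of $y^n$. Let $h=\frac12g_n(u^n)$, which is bounded on $[0,T]\times[0,1]$, and let $y_k,h_k$ be the coordinates of $y^n,h$ in the basis $(e_k)$. Then $\dot y_k=-\lambda_ky_k+h_k$, $y_k(0)=0$. Multiplying by $\lambda_ky_k$ and integrating over $[0,T]$, $\int_0^T\lambda_k^2y_k^2\le\int_0^Th_k\lambda_ky_k$, and Cauchy–Schwarz gives $\int_0^T\lambda_k^2y_k^2\le\int_0^Th_k^2$. Summing over $k$, we get $y^n\in L^2(0,T;H^2\cap H_0^1)\cap W^{1,2}(0,T;H)$ and $\partial_ty^n=\frac12(y^n)''+\frac12g_n(u^n)$.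

**Lemma 5.** For every $T$, $\sup_{t\le T}\|u^n_t-u_t\|\to0$ a.s. In particular $u\ge Z$.

**Proof.** Put $z=u-u^n$, continuous on $[0,T]\times[0,1]$, with $z_0=0$ and $z=0$ at $x=0,1$. Subtracting weak formulations, for $\varphi\in C_c^2((0,1))$,
$$\int z_t\varphi=\frac12\int_0^t\!\!\int z_s\varphi''+\int_{(0,t]\times(0,1)}\varphi\,dm,$$
with $m=(\kappa u^{-3}-\frac12g_n(u^n))\,ds\,dx$ if $\delta>3$ and $m=\eta-\frac12g_n(u^n)\,ds\,dx$ if $\delta=3$. Only countably many $\varphi$ are used below and all terms are right-continuous in $t$, so a.s. this holds for all these $\varphi$ and all $t$.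

*The measure $m$ is finite.* By continuity of $u$ and $a>0$ there is a random $b>0$ with $u\ge a/2$ on $[0,T]\times([0,b]\cup[1-b,1])$. On this set $u^{-3}$ is bounded, respectively $\eta$ vanishes, because $\int u\,d\eta=0$. Away from the boundary use local integrability of $u^{-3}$, respectively local finiteness of $\eta$.

*An energy inequality.* Take $\varphi=\chi_je_k$ with cutoffs $\chi_j\in C_c^2((0,1))$, $0\le\chi_j\le1$, $\chi_j=1$ at distance $\ge1/j$ from $\{0,1\}$, $|\chi_j'|\le Cj$, $|\chi_j''|\le Cj^2$. On the layer of width $1/j$ we have $|e_k|\le C_k/j$, so $|\chi_j''e_k|+2|\chi_j'e_k'|\le C_kj$ there; the layer has length of order $1/j$, and $\sup_{s\le T}|z_s|\to0$ uniformly on it. So the terms with $\chi_j',\chi_j''$ vanish as $j\to\infty$, and $z^k_t:=\langle z_t,e_k\rangle$ satisfies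
$$z^k_t=-\lambda_k\int_0^tz_s^k\,ds+m_k(t),\qquad m_k(t)=\int_{(0,t]\times(0,1)}e_k\,dm .$$
Here $m_k$ has bounded variation, and it is continuous because $z^k$ is. Thus
$$(z^k_t)^2=2\int_0^tz^k\,dz^k\le2\int_{(0,t]\times(0,1)}z_s^k\,e_k(y)\,m(ds,dy).$$
Multiply by $e^{-2\lambda_k\theta}$ with $\theta>0$ and sum over $k$; the series on the right converges uniformly. This gives $\|S_\theta z_t\|^2\le2\int_{(0,t]\times(0,1)}(S_{2\theta}z_s)(y)\,m(ds,dy)$. As $\theta\downarrow0$, $S_{2\theta}z_s\to z_s$ in sup norm, uniformly in $s\le T$, because $\{z_s:s\le T\}$ is compact in $C_0(0,1)$. Since $m$ is finite,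
$$\|z_t\|^2\le2\int_{(0,t]\times(0,1)}z\,dm.\tag{8}$$

*Case $\delta>3$.* Put $G_n=\kappa u^{-3}-\frac12g_n(u)\in[0,\kappa u^{-3}]$. Almost everywhere $u>0$, and
$$z\bigl(\kappa u^{-3}-\tfrac12g_n(u^n)\bigr)=zG_n+\tfrac12z\bigl(g_n(u)-g_n(u^n)\bigr)\le zG_n,$$
because $g_n$ is nonincreasing. Since $u^n\ge Z$, $z\le u-Z$. So $\sup_{t\le T}\|z_t\|^2\le2\int_0^T\!\int(u-Z)^+G_n$. This tends to $0$ by dominated convergence: $(u-Z)^+$ is bounded, $u^{-3}\in L^1([0,T]\times(0,1))$, and $G_n\to0$ a.e.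

*Case $\delta=3$.* Here $g_n(u)=0$, so $-\frac12zg_n(u^n)=\frac12(u-u^n)(g_n(u)-g_n(u^n))\le0$. As $\int u\,d\eta=0$, (8) gives
$$\sup_{t\le T}\|z_t\|^2\le2\,\eta\bigl((0,T]\times(0,1)\bigr)\sup_{[0,T]\times[0,1]}(u^n)^- .$$
It remains to show $\sup(u^n)^-\to0$. Fix $\omega$ and $\rho>0$, and a polynomial $\psi$ in $(t,x)$ with $|\psi-Z|\le\rho$ on $[0,T]\times[0,1]$. Let $q=y^n+\psi$. Then $|q-u^n|\le\rho$ and $\partial_tq=\frac12q''+\frac12g_n(u^n)+c$ with $c=\partial_t\psi-\frac12\psi''$, $|c|\le C_\rho$ independent of $n$. Let $p=(-3\rho-q)^+$. It vanishes at $t=0$, where $q=\psi\ge u_0-\rho\ge-\rho$, and at $x=0,1$, where $q=\psi\ge a-\rho$. So $p_t\in H_0^1$ for a.e. $t$. The functional $q\mapsto\frac12\|(-3\rho-q)^+\|^2$ is $C^1$ on $H$ with Lipschitz gradient $-(-3\rho-q)^+$, and $q\in W^{1,2}(0,T;H)$. Hence $\|p_t\|^2$ is absolutely continuous, and for a.e. $t$, integrating by parts ($q_t\in H^2$, $p'=-q'1_{\{p>0\}}$),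
$$\frac{d}{dt}\,\frac12\|p\|^2=-\int p\,\partial_tq=-\frac12\|p'\|^2-\int p\bigl(\tfrac12g_n(u^n)+c\bigr).$$
On $\{p>0\}$ we have $q<-3\rho$, so $u^n<-2\rho$ and $g_n(u^n)\ge ne^{-1/(2\rho)}\ge2C_\rho$ for $n$ large. Then the right side is $\le0$, so $p\equiv0$, $q\ge-3\rho$ and $u^n\ge-4\rho$. As $\rho$ is arbitrary, $\sup(u^n)^-\to0$.

Finally $u\ge Z$, since $u^n\ge Z$ and $u,Z$ are continuous. $\square$

**Step 4: finitely many coordinates.** Let $X^{n,m}=a+Y$ with $Y\in H_m$ and $dY=\frac12Y''dt+\frac12\Pi_mg_n(a+Y)dt+\Pi_mdW$. In coordinates,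
$$dY=-\tfrac12\nabla\Phi(Y)\,dt+dB,\qquad\Phi(y)=\sum_{k\le m}\lambda_ky_k^2+\int_0^1V_n\bigl(a+\textstyle\sum_ky_ke_k\bigr)dx.\tag{9}$$
$\Phi$ is $C^\infty$ and convex, with bounded derivatives of every order $\ge2$. Under $\gamma$ the coefficients $\langle v-a,e_k\rangle$ are independent centered Gaussians with variance $1/(k^2\pi^2)=1/(2\lambda_k)$, so the law proportional to $e^{-\Phi}dy$ is the image of $\mu_{n,m}$ under $v\mapsto(\langle v-a,e_k\rangle)_{k\le m}$. It is classical that this law is reversible for (9): if $Y_0$ has it, then $(Y_t)_{t\le T}$ and $(Y_{T-t})_{t\le T}$ have the same law.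

Start first from $Y_0=\Pi_m(u_0-a)$. Then $D=\Pi_m(u^n-a)-Y$ satisfies $D_0=0$ and $\dot D=\frac12D''+\frac12\Pi_m(g_n(u^n)-g_n(a+Y))$. With $\epsilon_m=\sup_{t\le T}\|(1-\Pi_m)(u^n_t-a)\|$ we have $\|u^n-a-Y\|\le\|D\|+\epsilon_m$, so
$$\frac d{dt}\|D\|^2\le L_n\|D\|(\|D\|+\epsilon_m),\quad\|D_t\|\le\epsilon_m(e^{L_nt/2}-1),\quad\sup_{t\le T}\|X^{n,m}_t-u^n_t\|\le\epsilon_me^{L_nT/2}.$$
Since $\{u^n_t:t\le T\}$ is compact in $H$, $\epsilon_m\to0$ a.s. Hence $X^{n,m}\to u^n$ in $C([0,T];H)$ a.s. as $m\to\infty$.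

**Step 5: stationary starting points.** On an extended probability space let $v_{n,m}\sim\mu_{n,m}$ be a function of $u_0$ and of extra randomness independent of $(u_0,W)$, with $\mathbb P(v_{n,m}\ne u_0)=\|\mu_{n,m}-\mu\|_{TV}$ (maximal coupling). So $v_{n,m}$ is independent of $W$. Start $X^{n,m}$ from $a+\Pi_m(v_{n,m}-a)$. It is then stationary, and on $\{v_{n,m}=u_0\}$ it is the process of Step 4. Choosing $m(n)\to\infty$ fast enough and writing $X^{(n)}=X^{n,m(n)}$, $\hat\mu_n=\mu_{n,m(n)}$, $v_n=v_{n,m(n)}$, we have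
$$X^{(n)}\to u\text{ in probability in }C([0,T];H)\ \forall T,\qquad\|\hat\mu_n-\mu\|_{TV}\to0,\qquad\mathbb P(v_n\ne u_0)\to0.\tag{10}$$
In particular $u$ is a stationary process: the joint law of $(u_s,u_t)$ depends only on $t-s$.

## 5. Comparison with the Gaussian string: proof of (C)

By Lemma 5, $u_t\ge Z_t=a+S_t(u_0-a)+\int_0^tS_{t-s}dW_s$. First, $\mathbb P(\sup|u_0-a|<a/4)>0$, since $\gamma$ charges this ball and by (7) $d\mu/d\gamma>0$ on it; and $S_t$ is a contraction in sup norm. Second, the stochastic convolution is a centered Gaussian element of the separable Banach space $C([0,T]\times[0,1])$, so it has sup norm $<a/4$ with positive probability, independently of $u_0$. On the intersection of the two events $u\ge a/2$ on $[0,T]\times[0,1]$, so $\zeta(\delta)=0$. This proves (C). $\square$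

## 6. A maximal inequality that sees only $\mu$ and gradients

To bound the probability that something happens at some time, we need a substitute for the union over time slots. Reversibility gives one.

**Proposition 6.** For $f\in\mathcal F$,
$$\mathbb E\sup_{t\le T}f(u_t)^2\le2\int f^2\,d\mu+18\,T\int\|\nabla f\|^2\,d\mu.\tag{11}$$

**Proof.** Mollifying $\varphi$ (the mollifications converge uniformly, their gradients are bounded and converge pointwise), we may assume $\varphi$ smooth with bounded derivatives of all orders. For $X^{(n)}$ let $F(y)=f(a+\sum y_ke_k)$, so $|\nabla F|\le\|\nabla f\|$, let $\mathcal L=\frac12\Delta-\frac12\nabla\Phi\cdot\nabla$, and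
$$M_t=F(Y_t)-F(Y_0)-\int_0^t\mathcal LF(Y_s)\,ds .$$
By Itô's formula $M_t=\int_0^t\nabla F(Y_s)\cdot dB_s$, a square-integrable martingale with $d\langle M\rangle_t=|\nabla F(Y_t)|^2dt$. Let $\hat M$ be the same expression for $\hat Y_t=Y_{T-t}$; by reversibility $\hat Y$ has the law of $Y$, so $\hat M$ has the law of $M$. We compute
$$\hat M_{T-t}-\hat M_T=F(Y_t)-F(Y_T)-\int_t^T\mathcal LF(Y_s)ds-F(Y_0)+F(Y_T)+\int_0^T\mathcal LF(Y_s)ds=F(Y_t)-F(Y_0)+\int_0^t\mathcal LF(Y_s)ds .$$
Adding $M_t$, the drift cancels (the Lyons–Zheng decomposition):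
$$F(Y_t)-F(Y_0)=\tfrac12M_t+\tfrac12\bigl(\hat M_{T-t}-\hat M_T\bigr).$$
By Doob, $\sup|M|$ and $\sup|\hat M|$ have $L^2$-norm at most $2(T\,\mathbb E|\nabla F(Y_0)|^2)^{1/2}$, and $|\hat M_{T-t}-\hat M_T|\le2\sup|\hat M|$. So $\sup_{t\le T}|F(Y_t)-F(Y_0)|$ has $L^2$-norm at most $(\frac12+1)\cdot2(T\,\mathbb E|\nabla F(Y_0)|^2)^{1/2}$, and
$$\mathbb E\sup_{t\le T}f(X_t^{(n)})^2\le2\,\mathbb Ef(X_0^{(n)})^2+18\,T\,\mathbb E\|\nabla f(X^{(n)}_0)\|^2 .$$
Let $n\to\infty$ with (10): $f$ is bounded and Lipschitz on $H$, $\nabla f$ is bounded and continuous. $\square$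

## 7. One scale gives only a bounded estimate on the critical line

We try to prove (A) with (11). Let $k(\delta-2)\ge4$. Any $k$ distinct points of $(0,1)$ lie in disjoint compact intervals with rational endpoints, so it suffices to show, for disjoint compact $J_1,\dots,J_k\subset(0,1)$ with rational endpoints,
$$\mathbb P\bigl(\exists t\in[0,T]:\ \min_{J_i}u_t=0\text{ for }i=1,\dots,k\bigr)=0.\tag{12}$$

**Windows.** Let $M\ge3$ be so large that $10r_M^2\le\eta_0$. For $j\ge M$ let $\Lambda^i_j=\{x\in r_j^2\mathbb Z:\operatorname{dist}(x,J_i)\le2r_j^2\}$ and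
$$A_j(x)=r_j^{-2}\int_{|z-x|\le r_j^2/2}v\,dz,\qquad\bar A_j(x)=r_j^{-2}\int_{|z-x|\le2r_j^2}v\,dz .$$
These are linear in $v$, with $\|\nabla A_j(x)\|=1/r_j$ and $\|\nabla\bar A_j(x)\|=2/r_j$. All windows used below lie in $J_i'$. Let $\theta\in C^1(\mathbb R)$ with $\theta=1$ on $(-\infty,1]$, $\theta=0$ on $[2,\infty)$, $0<\theta<1$ on $(1,2)$, $|\theta'|\le2$; let $\psi\in C^1(\mathbb R)$ with $\psi=0$ on $(-\infty,0]$, $\psi=1$ on $[1,\infty)$, $0\le\psi\le1$, $0\le\psi'\le2$.

**Detector at scale $j$.** Let $K\ge1$ be a constant, to be fixed in Section 8, and put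
$$S^i_j=\sum_{x\in\Lambda_j^i}\theta\Bigl(\frac{A_j(x)}{Kr_j}\Bigr),\qquad F^i_j=\psi(S^i_j),\qquad F_j=\prod_{i=1}^kF_j^i\in\mathcal F,\qquad N^i_j=\#\{x\in\Lambda^i_j:A_j(x)\le2Kr_j\}.$$
If each $J_i$ has a window with $A_j\le Kr_j$ and all terms are defined for $v\ge0$, then $S^i_j\ge1$ for all $i$ and $F_j=1$.

**Lemma 7.** $F_j\le\prod_iN_j^i$, $\|\nabla F_j\|\le Cr_j^{-2}\prod_iN^i_j$, and if $k(\delta-2)\ge4$, then for $M\le j\le l$
$$E_\mu\prod_iN_j^iN_l^i\le Cr_l^{k(\delta-2)}\le Cr_l^4,\qquad E_\mu\|\nabla F_j\|\,\|\nabla F_l\|\le C\,4^{-(l-j)}.\tag{13}$$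

**Proof.** Since $\theta=0$ on $[2,\infty)$, $S_j^i>0$ forces $N_j^i\ge1$, so $F_j^i\le1_{\{N_j^i\ge1\}}\le N_j^i$. The vectors $\nabla A_j(x)$, $x\in\Lambda_j^i$, are orthogonal (disjoint windows) of norm $1/r_j$, and only the $N_j^i$ points with $A_j(x)\le2Kr_j$ contribute to $\nabla S_j^i$. So $\|\nabla F_j^i\|\le2\cdot\frac2{Kr_j}\cdot\frac1{r_j}(N_j^i)^{1/2}\le Cr_j^{-2}N_j^i$. The product rule gives the bound on $\|\nabla F_j\|$.

Let $v\ge0$ and $A_j(x)\le2Kr_j$. By Markov's inequality, the part of the window where $v>4Kr_j$ has length at most $r_j^2/2$, so $v\le4Kr_j$ on a part of length at least $r_j^2/2$. The windows are disjoint and lie in $J_i'$, hence $N_j^i\le2r_j^{-2}L^i_{4Kr_j}$. By Lemma 3 with $\rho=4Kr_j$ and $\rho'=4Kr_l$,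
$$E_\mu\prod_iN^i_jN^i_l\le C\prod_{i=1}^k\bigl(r_j^{-2}r_l^{-2}\cdot r_l^\delta r_j^2\bigr)=Cr_l^{k(\delta-2)}\le Cr_l^4 .$$
Multiplying by $r_j^{-2}r_l^{-2}$ gives the last bound in (13). $\square$

**The single-scale attempt.** By (11) applied to $F_j$, with $F_j^2\le\prod_i(N_j^i)^2$ and (13) for $l=j$,
$$\mathbb P\bigl(\sup_{t\le T}F_j(u_t)=1\bigr)\le C\bigl(r_j^{k(\delta-2)}+r_j^{-4}\,r_j^{k(\delta-2)}\bigr).$$
This is the count of Section 1, now as a theorem. If $k(\delta-2)>4$ the right side tends to $0$. If $k(\delta-2)=4$ it is a constant that does not improve as $j\to\infty$: the energy $E_\mu\|\nabla F_j\|^2$ is the same at all scales, and the attempt stops here. There is a second difficulty: a zero of $u_t$ at $y$ need not make the average over the window of length $r_j^2$ around $y$ smaller than $Kr_j$, for a given $j$. At an exceptional time the profile around the zero may be steep.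

**How the plane handles this.** For planar Brownian motion the function $\theta(|y|/r_j)$ has $\int_{\mathbb R^2}|\nabla\theta(|y|/r_j)|^2dy=2\pi\int\theta'(s)^2s\,ds$, again independent of $j$. But the average $f=\frac1M\sum_{j=M+1}^{2M}\theta(|y|/r_j)$ equals $1$ for $|y|\le r_{2M}$, and the gradients of its terms live on the annuli $r_j\le|y|\le2r_j$, whose interiors are disjoint. So $\int|\nabla f|^2=M^{-2}\cdot M\cdot\text{const}=\text{const}/M\to0$. This average is a discrete form of the logarithm.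

For the string, disjointness of supports is replaced by the last bound of (13): gradients at different scales are almost orthogonal. It remains to overcome the second difficulty. It will be enough that a zero is seen at half of the $M$ scales.

## 8. Averaging over $M$ scales: proof of (A)

Assume $k(\delta-2)\ge4$, and fix $J_1,\dots,J_k$ as in (12). For $y\in J_i$ let $x_l(y)$ be a nearest point of $r_l^2\mathbb Z$; it lies in $\Lambda_l^i$.

**Step 1: spatial regularity, uniformly in time.** This step compares $u_t(y)$ with the average over a tiny window, for all $t$ at once. For $l\ge M$, $x\in\Lambda_l^i$, $x'\in\Lambda_{l+1}^i$ with $|x-x'|\le r_l^2$, let $D=A_l(x)-A_{l+1}(x')$. This is a double average of differences $v(z)-v(y)$ with $|z-y|\le2r_l^2$, so Lemma 4(i) and Jensen give $E_\mu|D|^p\le C_pr_l^p$; also $\|\nabla D\|\le\frac1{r_l}+\frac2{r_l}=\frac3{r_l}$. Apply (11) to $f=1-\theta(|D|/\lambda)$ with $\lambda=r_l^{3/4}$. This $f$ is in $\mathcal F$ (it vanishes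 for $|D|\le\lambda$), $f^2\le1_{\{|D|\ge\lambda\}}$ and $\|\nabla f\|\le6\lambda^{-1}r_l^{-1}1_{\{|D|\ge\lambda\}}$. Since $f=1$ for $|D|\ge2\lambda$,
$$\mathbb P\Bigl(\sup_{t\le T}|D(u_t)|\ge2r_l^{3/4}\Bigr)\le C(1+r_l^{-7/2})\,\mu(|D|\ge r_l^{3/4})\le C_p\,r_l^{-7/2}\,r_l^{p/4}.$$
There are $O(r_l^{-2})$ such pairs $(x,x')$. With $p=40$ the sum over pairs is $O(r_l^{9/2})$. Summing over $l\ge M$: off an event of probability $o(1)$ as $M\to\infty$, all these $|D(u_t)|$ (for all $l\ge M$, $t\le T$) are $\le2r_l^{3/4}$. Since $|x_l(y)-x_{l+1}(y)|\le\frac12r_l^2+\frac12r_{l+1}^2\le r_l^2$ and $A_l(x_l(y))(u_t)\to u_t(y)$ as $l\to\infty$, on that event, for all $t\le T$ and $y\in\bigcup_iJ_i$,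
$$|A_{4M}(x_{4M}(y))(u_t)-u_t(y)|\le\sum_{l\ge4M}2r_l^{3/4}\le5r_{4M}^{3/4}\le r_{4M}^{1/2}=r_{2M}.\tag{14}$$
(Here $2/(1-2^{-3/4})<5$, and $5\le2^M$ since $M\ge3$.)

**Step 2: around a low window most scales are low.** Let $K_1\ge1$, to be chosen. For $x\in\Lambda^i_{4M}$ put
$$B(x)=\frac1M\sum_{j=M+1}^{2M}\frac{\bar A_j(x)}{r_j},\qquad\Phi_x=\theta\Bigl(\frac{A_{4M}(x)}{r_{2M}}\Bigr)\Bigl(1-\theta\Bigl(\frac{B(x)}{K_1}\Bigr)\Bigr)\in\mathcal F .$$
This detects points that are low but around which the string is steep on average over the scales. $\Phi_x$ and $\nabla\Phi_x$ vanish off $G_x=\{A_{4M}(x)\le2r_{2M},\ B(x)\ge K_1\}$. Moreover $\|\nabla\Phi_x\|\le C\,2^{6M}$, because $\|\nabla A_{4M}(x)\|/r_{2M}=2^{6M}$ and $\|\nabla B(x)\|\le\max_j2r_j^{-2}\le2\cdot2^{4M}$. By (11), $\mathbb P(\sup_{t\le T}\Phi_x(u_t)\ge1)\le C2^{12M}\mu(G_x)$.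

We claim that for $K_1$ large, independently of $M$, $\mu(G_x)\le C2^{-22M}$. First, by Lemma 4(i), $\mu(|A_{4M}(x)-v(x)|\ge r_{2M})\le C_pr_{4M}^pr_{2M}^{-p}=C_p2^{-2Mp}$; take $p=11$. Otherwise, on $G_x$, $v(x)=w\le3r_{2M}\le1$. By Lemma 4(ii), up to a constant factor, the processes $v(x\pm\cdot)$ are Bessel processes from $w$, each pathwise dominated by $w+|B|$, with $B$ a Brownian motion in dimension $\lceil\delta\rceil$. Put $s_j^\pm=\sup_{0\le h\le2r_j^2}v(x\pm h)$. Then $\bar A_j(x)\le4\max(s^+_j,s^-_j)$, so on $G_x$ we have $\sum_j(s_j^++s_j^-)/r_j\ge K_1M/4$, and one of the two sides satisfies $\sum_{j=M+1}^{2M}s_j/r_j\ge K_1M/8$.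

For the dominating process, $s_j\le w+\sum_{l=j}^{2M}r_l\xi_l$ with
$$\xi_l=r_l^{-1}\sup_{2r_{l+1}^2\le h\le2r_l^2}|B_h-B_{2r_{l+1}^2}|\ (l<2M),\qquad\xi_{2M}=r_{2M}^{-1}\sup_{h\le2r_{2M}^2}|B_h| .$$
The $\xi_l$ are independent, and by scaling each is stochastically dominated by $\Xi=\sup_{h\le2}|B_h|$. Exchanging sums, and using $\sum_{j\le l}r_j^{-1}\le2r_l^{-1}$,
$$\sum_{j=M+1}^{2M}\frac{s_j}{r_j}\le w\,2^{2M+1}+2\sum_{l=M+1}^{2M}\xi_l\le6+2\sum_{l=M+1}^{2M}\xi_l .$$
By Chernoff the probability that this is $\ge K_1M/8$ is at most $e^{3}e^{-K_1M/16}(\mathbb Ee^{\Xi})^M\le C2^{-22M}$ for $K_1$ large. This proves the claim. Since there are $O(r_{4M}^{-2})=O(2^{8M})$ points $x$,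
$$\mathbb P\bigl(\exists i,\ x\in\Lambda^i_{4M},\ t\le T:\ \Phi_x(u_t)=1\bigr)\le C\,2^{(8+12-22)M}=C2^{-2M}\to0.\tag{15}$$

**Step 3: the energy of the average.** Now fix $K=4kK_1$ in Section 7 and let $F=\frac1M\sum_{j=M+1}^{2M}F_j\in\mathcal F$. By (13),
$$E_\mu\|\nabla F\|^2\le M^{-2}\sum_{j,l=M+1}^{2M}C\,4^{-|j-l|}\le\frac CM .$$
Also $0\le F\le1$ and $F_j\le\prod_i(N_j^i)^2$ (if some $N_j^i=0$ then $F_j=0$), so $E_\mu F^2\le E_\mu F\le\max_jE_\mu\prod_i(N_j^i)^2\le Cr_M^4$. By (11),
$$\mathbb P\bigl(\sup_{t\le T}F(u_t)\ge\tfrac12\bigr)\le4\,\mathbb E\sup_{t\le T}F(u_t)^2\le\frac CM.\tag{16}$$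

**Step 4: a zero in each $J_i$ forces $F\ge\frac12$.** Suppose that at some $t\le T$, $u_t(y_i)=0$ with $y_i\in J_i$ for $i=1,\dots,k$, that (14) holds, and that the event in (15) does not occur. Let $x_i=x_{4M}(y_i)$. By (14), $A_{4M}(x_i)(u_t)\le r_{2M}$, so the first factor of $\Phi_{x_i}(u_t)$ is $1$. As $\Phi_{x_i}(u_t)<1$, we get $\theta(B(x_i)/K_1)>0$, so $B(x_i)(u_t)<2K_1$. As $u_t\ge0$,
$$\#\{j\in(M,2M]:\bar A_j(x_i)(u_t)>Kr_j\}\le\frac{2K_1M}K=\frac M{2k}.$$
So for at least $M/2$ values of $j$ we have $\bar A_j(x_i)(u_t)\le Kr_j$ for all $i$ at once. For such $j$ let $x^j$ be a point of $r_j^2\mathbb Z$ nearest to $x_i$. It lies in $\Lambda_j^i$, as its distance to $J_i$ is at most $\frac12r_j^2+\frac12r_{4M}^2$. The window of $A_j(x^j)$ is contained in $\{|z-x_i|\le2r_j^2\}$, so, as $u_t\ge0$, $A_j(x^j)\le\bar A_j(x_i)\le Kr_j$. Hence $S_j^i\ge1$ and $F_j^i=1$ for all $i$, that is, $F_j(u_t)=1$. Therefore $F(u_t)\ge\frac12$.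

By Steps 1 to 3 the probability in (12) is at most $o(1)+C2^{-2M}+C/M$. It does not depend on $M$; let $M\to\infty$. This proves (12), hence (A). $\square$

## 9. An energy criterion for meeting a small set

For (B) we want a second moment argument: a function $h_r\ge0$, supported on profiles that are at height $\le r$ somewhere in each $J_i$, with $\int h_r\,d\mu$ fixed and $\mathbb E\bigl(\int_0^Th_r(u_t)dt\bigr)^2$ bounded. This involves the two-time law of $u$. The next proposition reduces it to a statement about $\mu$.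

Here is the mechanism for matrices. Let $A\ge0$ be symmetric, and let $\langle f,h\rangle^2\le C_*^2(|f|^2+2\langle Af,f\rangle)$ for all $f$. Take $f=(1+A)^{-1}h$. Then $\langle f,h\rangle\le C_*(2\langle(1+A)f,f\rangle)^{1/2}=C_*(2\langle h,f\rangle)^{1/2}$, so $\langle h,(1+A)^{-1}h\rangle\le2C_*^2$. We run this argument in finite dimension and pass to the limit, so that we never need to identify the generator of $u$.

**Proposition 8.** Let $h\ge0$ be bounded and Borel on $C([0,1])$ with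
$$\Bigl|\int fh\,d\mu\Bigr|\le C_*\Bigl(\int f^2\,d\mu+\int\|\nabla f\|^2\,d\mu\Bigr)^{1/2}\qquad\forall f\in\mathcal F.\tag{17}$$
Then $\int_0^\infty e^{-t}\,\mathbb E[h(u_0)h(u_t)]\,dt\le2C_*^2$.

**Proof.** Put $Q(g,w)=\int_0^\infty e^{-t}\mathbb E[g(u_0)w(u_t)]dt$. By stationarity $|Q(g,w)|\le\|g\|_{L^2(\mu)}\|w\|_{L^2(\mu)}$. Let $w\in\mathcal F$ with $\varphi$ smooth having bounded derivatives of all orders, $\|\nabla w\|\le L$, and $F(y)=w(a+\sum y_ke_k)$. Let $R(y)=\int_0^\infty e^{-t}E_y[F(Y_t)]dt$ for (9) with $m=m(n)$.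

**Step 1: regularity of $R$.** This step makes $R$ an admissible test function, with a gradient bound independent of $n$. For fixed $B$, $Y-B$ solves an ODE with smooth, globally Lipschitz right-hand side, so $y\mapsto Y_t$ is $C^\infty$. Its Jacobian solves $\dot{\mathcal J}=-\frac12\nabla^2\Phi(Y)\mathcal J$, $\mathcal J_0=\mathrm{Id}$; as $\nabla^2\Phi\ge0$, $|\mathcal J_t|\le1$. Its second derivative solves $\dot{\mathcal K}=-\frac12\nabla^2\Phi(Y)\mathcal K-\frac12\nabla^3\Phi(Y)(\mathcal J\cdot,\mathcal J\cdot)$, $\mathcal K_0=0$; the homogeneous equation is contractive, so $|\mathcal K_t|\le\frac t2\sup|\nabla^3\Phi|=:C_nt$. Differentiating under the integral, $R\in C^2$, $|R|\le\|w\|_\infty$, $|\nabla R|\le L$, and $|\nabla^2R|\le\int_0^\infty e^{-t}(\sup|\nabla^2F|+LC_nt)dt<\infty$.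

**Step 2: resolvent equation.** By the Markov property $e^{-t}R(Y_t)+\int_0^te^{-s}F(Y_s)ds=E_y\bigl[\int_0^\infty e^{-s}F(Y_s)ds\,\big|\,Y_s,s\le t\bigr]$ is a martingale. By Itô's formula its drift $e^{-t}(-R+\mathcal LR+F)(Y_t)$ vanishes; letting $t\downarrow0$, $R-\mathcal LR=F$ everywhere, so $\mathcal LR$ is bounded. Multiply by $\chi_\rho^2Re^{-\Phi}$ with smooth cutoffs $\chi_\rho$ at radius $\rho$, $|\nabla\chi_\rho|\le C/\rho$, and integrate by parts:
$$\int\chi_\rho^2\bigl(R^2+\tfrac12|\nabla R|^2\bigr)e^{-\Phi}+\int\chi_\rho R\,\nabla R\cdot\nabla\chi_\rho\,e^{-\Phi}=\int\chi_\rho^2RFe^{-\Phi}.$$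
As $\rho\to\infty$ the middle term vanishes, because $R$ and $\nabla R$ are bounded. So $\int(R^2+\frac12|\nabla R|^2)e^{-\Phi}dy=\int RFe^{-\Phi}dy$. With $f_n(v)=R((\langle v-a,e_k\rangle)_{k\le m(n)})$, which is in $\mathcal F$, this reads
$$\int\bigl(f_n^2+\tfrac12\|\nabla f_n\|^2\bigr)d\hat\mu_n=\int_0^\infty e^{-t}\,\mathbb E[w(X_0^{(n)})w(X_t^{(n)})]\,dt\to Q(w,w)$$
by (10) and bounded convergence.

**Step 3: passage to the limit.** Since $|f_n|\le\|w\|_\infty$ and $\|\nabla f_n\|\le L$ uniformly in $n$, TV convergence gives $\int(f_n^2+\frac12\|\nabla f_n\|^2)d\mu\le Q(w,w)+o(1)$. As $v_n$ is independent of $W$, $\mathbb E[w(X_t^{(n)})|v_n]=E_{Y_0}[F(Y_t)]$ with $Y_0=\Pi_{m(n)}(v_n-a)$, so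
$$\int f_nh\,d\mu=\int f_nh\,d\hat\mu_n+o(1)=\int_0^\infty e^{-t}\,\mathbb E[h(v_n)w(X_t^{(n)})]\,dt+o(1)\to Q(h,w),$$
using $\mathbb P(v_n\ne u_0)\to0$ (no continuity of $h$ is needed). Applying (17) to $f_n$, with $f_n^2+\|\nabla f_n\|^2\le2(f_n^2+\frac12\|\nabla f_n\|^2)$, gives $|Q(h,w)|\le\sqrt2\,C_*Q(w,w)^{1/2}$. Smooth cylindrical functions are dense in $L^2(\mu)$; let $w\to h$ in $L^2(\mu)$. Then $Q(h,h)\le\sqrt2\,C_*Q(h,h)^{1/2}$, so $Q(h,h)\le2C_*^2$. $\square$

## 10. A conditional Poincaré inequality on short intervals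

How can one prove (17) with $C_*$ uniform in $r$? Plain Cauchy–Schwarz, $|\int fh_r|\le\|f\|_{L^2(\mu)}\|h_r\|_{L^2(\mu)}$, cannot work if $\int h_rd\mu=c_0>0$ for all $r$. Indeed $c_0^2\le\|h_r\|^2_{L^2(\mu)}\,\mu(h_r>0)$ and $\mu(h_r>0)\le\mu(\min_{J_1}v\le r)\to0$, since $v>0$ a.s.; so $\|h_r\|_{L^2(\mu)}\to\infty$. The gradient of $f$ has to pay for all small scales. The tool is the following.

**Lemma 9.** Let $I\subset(0,1)$ be an open interval with $\bar I\subset(0,1)$, and $\mathcal G=\sigma(v(y):y\notin I)$. For $f\in\mathcal F$,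
$$\operatorname{Var}_\mu(f|\mathcal G)\le\frac{|I|^2}{\pi^2}\,E_\mu\Bigl[\int_I|\nabla f(v)(y)|^2dy\,\Big|\,\mathcal G\Bigr].\tag{18}$$

The constant is natural. For a Brownian bridge on $I$, which plays no further role, the first normalized Dirichlet sine coefficient has variance exactly $|I|^2/\pi^2$, and its gradient has norm $1$.

**Proof.** Given $\mathcal G$, $v|_I$ is a $\delta$-Bessel bridge between endpoint values $\alpha,\beta>0$ (a.s.). That is, $v=\ell+b$ on $I$ with $\ell$ affine, and the law of $b$ is proportional to $e^{-\int_IV(\ell+b)}$ with respect to the $0\to0$ Brownian bridge on $I$. Let $e_1^I,e_2^I,\dots$ be the normalized Dirichlet eigenfunctions of $I$, extended by $0$, and $\Pi_m^I$ the projection on the first $m$. As in Step 2 of Section 4, the law of $b$ is the TV limit ($m\to\infty$, then $n\to\infty$) of the laws proportional to $e^{-\int_IV_n(\ell+\Pi_m^Ib)}$. Under the latter, the first $m$ coefficients of $b$ have density proportional to $e^{-\Phi}$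 with $\nabla^2\Phi\ge\pi^2/|I|^2$: $V_n$ is convex, and the Gaussian variances are $|I|^2/(k^2\pi^2)\le|I|^2/\pi^2$.

Recall the Brascamp–Lieb inequality: if $\nabla^2\Phi\ge c>0$, then $\operatorname{Var}(G)\le c^{-1}\int|\nabla G|^2$ under $e^{-\Phi}$ normalized, for bounded $C^1$ functions $G$ with bounded gradient. Apply it to $f$ as a function of $\ell+\Pi_m^Ib$ on $I$, with $v$ fixed outside $I$. Its partial derivatives are $\langle\nabla f,e_k^I\rangle$, and $\sum_{k\le m}\langle\nabla f,e_k^I\rangle^2\le\int_I|\nabla f|^2$. So (18) holds with $v|_I$ replaced by $\ell+\Pi_m^Ib$ under the approximating law. Let $m\to\infty$, then $n\to\infty$; $f$ and $\nabla f$ are bounded and continuous on $H$, and $\Pi^I_mb\to b$. $\square$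

To use (18) we go from $h_r$ to $h_{r/2}$ and estimate $\int f(h_{r/2}-h_r)d\mu$. Suppose the local density at $x$ were the obvious one, $r^{-\delta}1_{\{v(x)\le r\}}$, and put $\Delta=(r/2)^{-\delta}1_{\{v(x)\le r/2\}}-r^{-\delta}1_{\{v(x)\le r\}}$. Condition on $v$ outside $(x-r^2,x+r^2)$. Only if $\Delta$ has conditional mean $0$ is the conditional expectation of $f\Delta$ a covariance, to which (18) applies. It does not have conditional mean $0$. If both boundary values $v(x\pm r^2)$ equal some $\alpha>0$, then as $\alpha\to0$ the conditional density of $v(x)$ tends to a multiple of $e^{-w^2/r^2}w^{\delta-1}$. After the substitutions $w=rs$ and $w=rs/2$, the two conditional means are, up to a common factor in the limit, $\int_0^1e^{-s^2}s^{\delta-1}ds$ and $\int_0^1e^{-s^2/4}s^{\delta-1}ds$. These differ. The remedy is to correct the normalization by a function of the boundary values, so that conditional means agree exactly across scales.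

## 11. Densities with matching conditional means: proof of (B)

Let $k(\delta-2)<4$ and let the $J_i$ be nondegenerate, ordered from left to right. Let $r=r_j$, $j\ge j_0$, where $r_{j_0}^2\le\eta_0$. For $x\in\bigcup_iJ_i$ let $I_r(x)=(x-r^2,x+r^2)$, which lies in the $J_i'$ for $x\in J_i$; put $\mathcal G_{r,x}=\sigma(v(y):y\notin I_r(x))$, $\alpha=v(x-r^2)$ and $\beta=v(x+r^2)$.

**Step 1: the corrected density at a point.** For $\alpha,\beta\ge0$ let
$$\Psi_r(\alpha,\beta)=\frac{q_{r^2}(\alpha,0)\,q_{r^2}(0,\beta)}{q_{2r^2}(\alpha,\beta)},\qquad b_r(\alpha,\beta)=\int_0^r\frac{q_{r^2}(\alpha,w)\,q_{r^2}(w,\beta)}{q_{2r^2}(\alpha,\beta)}\,w^{\delta-1}dw .$$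
Here $\Psi_r$ is the conditional density of $v(x)$ at $0$ (with respect to $w^{\delta-1}dw$), and $b_r(\alpha,\beta)=\mu(v(x)\le r|\mathcal G_{r,x})$. Put
$$g_{r,x}(v)=\frac{\Psi_r(\alpha,\beta)}{b_r(\alpha,\beta)}\,1_{\{v(x)\le r\}}\ \text{ if }v\ge0\text{ on }[0,1],\qquad g_{r,x}(v)=0\ \text{ otherwise},$$
a Borel function of $(x,v)$ with $v\in C([0,1])$. By (5), for $w\le r$, $q_{r^2}(\alpha,w)\ge e^{-1/2}q_{r^2}(\alpha,0)$, and likewise for $\beta$, so $b_r\ge e^{-1}\delta^{-1}r^\delta\Psi_r$ and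
$$0\le g_{r,x}\le e\,\delta\,r^{-\delta}\,1_{\{v(x)\le r\}}.\tag{19}$$

**Step 2: conditional means agree across scales.** By the Markov property $E_\mu[g_{r,x}|\mathcal G_{r,x}]=\frac{\Psi_r}{b_r}b_r=\Psi_r(\alpha,\beta)$. Now let $r'<r$. Given $\mathcal G_{r,x}$, the pair $(\alpha',\beta')=(v(x-r'^2),v(x+r'^2))$ has density $q_{r^2-r'^2}(\alpha,\alpha')\,q_{2r'^2}(\alpha',\beta')\,q_{r^2-r'^2}(\beta',\beta)/q_{2r^2}(\alpha,\beta)$ with respect to $\alpha'^{\delta-1}d\alpha'\,\beta'^{\delta-1}d\beta'$. Multiplying by $\Psi_{r'}(\alpha',\beta')$ cancels the middle factor and leaves $q_{r'^2}(\alpha',0)q_{r'^2}(0,\beta')$ in its place. Integrating with Chapman–Kolmogorov in $\alpha'$ and in $\beta'$ gives $q_{r^2}(\alpha,0)q_{r^2}(0,\beta)/q_{2r^2}(\alpha,\beta)$. So $E_\mu[\Psi_{r'}(v(x-r'^2),v(x+r'^2))|\mathcal G_{r,x}]=\Psi_r(\alpha,\beta)$. Since $\mathcal G_{r,x}\subset\mathcal G_{r/2,x}$, it follows, with $r'=r/2$, that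
$$E_\mu\bigl[g_{r/2,x}-g_{r,x}\,\big|\,\mathcal G_{r,x}\bigr]=0.\tag{20}$$

**Step 3: the total mass does not depend on $r$.** Let $h^i_r=\int_{J_i}g_{r,x}\,dx$ and $h_r=\prod_{i=1}^kh_r^i$; it is bounded, Borel on $C([0,1])$ and $\ge0$. Condition on $v$ outside $\bigcup_iI_r(x_i)$, a union of disjoint intervals with $x_i\in J_i$: the conditional expectation of $\prod_ig_{r,x_i}$ is $\prod_i\Psi_r(v(x_i-r^2),v(x_i+r^2))$. In the joint density (6) at the points $x_i\pm r^2$, this product replaces each factor $q_{2r^2}(\alpha_i,\beta_i)$ by $q_{r^2}(\alpha_i,0)q_{r^2}(0,\beta_i)$, and Chapman–Kolmogorov gives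
$$\int h_r\,d\mu=\int_{J_1\times\dots\times J_k}\frac{q_{x_1}(a,0)\,q_{x_2-x_1}(0,0)\cdots q_{1-x_k}(0,a)}{q_1(a,a)}\,dx=:c_0\in(0,\infty).\tag{21}$$

**Step 4: the bound (17), uniformly in $r$.**

**Lemma 10.** (17) holds for $h=h_r$, $r=r_j$, $j\ge j_0$, with $C_*$ independent of $j$.

**Proof.** Telescoping the product, $h_{r/2}-h_r=\sum_{i=1}^k\int_{J_i}Q_i\,\Delta_x\,dx$ with $\Delta_x=g_{r/2,x}-g_{r,x}$ and $Q_i=\prod_{l<i}h^l_{r/2}\prod_{l>i}h^l_r$. For $x\in J_i$, $\mu$-a.s. $Q_i$ depends only on $v$ on $\bigcup_{l\ne i}J_l'$, which is disjoint from $J_i'\supset I_r(x)$; so it is $\mu$-a.s. equal to a $\mathcal G_{r,x}$-measurable variable. By (20), conditional Cauchy–Schwarz, and Lemma 9 with $|I_r(x)|=2r^2$,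
$$\begin{aligned}\Bigl|\int_{J_i}E_\mu[fQ_i\Delta_x]\,dx\Bigr|&=\Bigl|\int_{J_i}E_\mu\bigl[Q_i\operatorname{Cov}(f,\Delta_x|\mathcal G_{r,x})\bigr]dx\Bigr|\\&\le\int_{J_i}E_\mu\Bigl[\tfrac{2r^2}\pi\,E_\mu\bigl[\|1_{I_r(x)}\nabla f\|^2\big|\mathcal G_{r,x}\bigr]^{1/2}E_\mu\bigl[Q_i^2\Delta_x^2\big|\mathcal G_{r,x}\bigr]^{1/2}\Bigr]dx\\&\le\tfrac{2r^2}\pi\Bigl(\int_{J_i}E_\mu\|1_{I_r(x)}\nabla f\|^2dx\Bigr)^{1/2}\Bigl(\int_{J_i}E_\mu[Q_i^2\Delta_x^2]\,dx\Bigr)^{1/2}.\end{aligned}$$
In the first integral each point $y$ is covered by $I_r(x)$ for a set of $x$ of length at most $2r^2$, so by Fubini it is at most $2r^2E_\mu\|\nabla f\|^2$. For the second, (19) gives $|\Delta_x|\le Cr^{-\delta}1_{\{v(x)\le r\}}$ and $Q_i\le C\prod_{l\ne i}r^{-\delta}L^l_r$. By Lemma 3 with $\rho=\rho'=r$, taking the indicator for index $i$ and $(L_r^l)^2$ for $l\ne i$,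
$$E_\mu[Q_i^2\Delta_x^2]\le C\,r^{-2\delta}\,r^{-2\delta(k-1)}\,r^\delta\,r^{(\delta+2)(k-1)}=C\,r^{-\delta-(k-1)(\delta-2)}.$$
The total power of $r$ is $2+1-\frac\delta2-\frac{(k-1)(\delta-2)}2=2-\frac{k(\delta-2)}2$, so
$$\Bigl|\int f\,(h_{r/2}-h_r)\,d\mu\Bigr|\le C\,r^{\,2-k(\delta-2)/2}\Bigl(\int\|\nabla f\|^2d\mu\Bigr)^{1/2}.\tag{22}$$
Since $k(\delta-2)<4$, the exponent is positive and these bounds are summable over $r=r_j$, $j\ge j_0$. Add $|\int fh_{r_{j_0}}d\mu|\le\|f\|_{L^2(\mu)}\|h_{r_{j_0}}\|_{L^2(\mu)}$ for the first scale. $\square$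

**Step 5: second moment in time.** This step turns (17) into a positive probability. By Lemma 10 and Proposition 8, $\int_0^\infty e^{-t}\mathbb E[h_r(u_0)h_r(u_t)]dt\le2C_*^2$. Let $Y_r=\int_0^Th_r(u_t)dt$. By (21), $\mathbb EY_r=c_0T$, and by stationarity and $h_r\ge0$,
$$\mathbb EY_r^2=2\iint_{0\le s<t\le T}\mathbb E[h_r(u_0)h_r(u_{t-s})]\,ds\,dt\le2Te^T\int_0^\infty e^{-\tau}\mathbb E[h_r(u_0)h_r(u_\tau)]\,d\tau\le2Te^T\cdot2C_*^2 .$$
By Cauchy–Schwarz, for all $r=r_j$ with $j\ge j_0$,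
$$\mathbb P(Y_r>0)\ge\frac{(\mathbb EY_r)^2}{\mathbb EY_r^2}\ge\frac{c_0^2T}{4e^TC_*^2}=:c_1>0 .$$

**Step 6: from height $r$ to height $0$.** If $h_r(u_t)>0$, then by (19) each $J_i$ contains a point with $u_t\le r$. So $\{Y_r>0\}\subset E_r:=\{\exists t\in[0,T]:\min_{J_i}u_t\le r\ \forall i\}$. The events $E_{r_j}$ decrease in $j$, so $\mathbb P(\bigcap_jE_{r_j})\ge c_1$. On $\bigcap_jE_{r_j}$ choose such times $t_j\in[0,T]$. By compactness a subsequence converges to some $t\in[0,T]$, and by continuity of $u\ge0$, $\min_{J_i}u_t=0$ for all $i$. Finally $t\ne0$ a.s., because $u_0\sim\mu$ is a.s. strictly positive. So with probability at least $c_1$ there is $t\in(0,T]$ such that $u_t$ has a zero in each of $J_1,\dots,J_k$, which is (B).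

The equivalence at the end of Theorem 1 follows. If $k<\frac4{\delta-2}$, apply (B) to any $k$ disjoint nondegenerate compact intervals. If $k\ge\frac4{\delta-2}$, apply (A). $\square$
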